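\title{A compact null set on which no quasiconformal Jacobian blows up}

\begin{abstract}
For every $n\ge 2$ we construct a compact set $E\subset\mathbb{R}^n$ of Lebesgue measure zero such that no weight that tends to infinity at $E$ is comparable to the Jacobian of a quasiconformal map of $\mathbb{R}^n$. The set is obtained by removing, at stage $j$, a concentric cube of relative side $\varepsilon_j$ from every cell of a very fine grid, where $\sum\varepsilon_j^n=\infty$ and $\sum\varepsilon_j^{n+1}<\infty$. The first condition makes $E$ null. The second allows lines in the image to be bent around the images of the holes at a summable cost in length, and this produces pairs of points arbitrarily close to $E$ that the map does not pull far apart. The result is local and quantitative.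
\end{abstract}

\section{The question}\label{sec:intro}

Throughout, $n\ge2$, $|A|$ is the Lebesgue measure of a set $A\subset\mathbb{R}^n$, and $A$ is \emph{null} if $|A|=0$. A homeomorphism $f:\Omega\to\Omega'$ between domains of $\mathbb{R}^n$ is \emph{$K$-quasiconformal} if $f$ and $g=f^{-1}$ belong to $W^{1,n}_{\mathrm{loc}}$ and
\[
|Df|^n\le KJ_f,\qquad |Dg|^n\le KJ_g\qquad\text{almost everywhere},
\]
where $J_f=|\det Df|$ and $|\cdot|$ is the operator norm. Every quasiconformal map is $K$-quasiconformal in this sense for some $K\ge1$. The inequalities say that $Df$ sends balls to ellipsoids of bounded eccentricity. They control the \emph{shape} of infinitesimal images and say nothing directly about their \emph{size}, which is recorded by the Jacobian: $|f(A)|=\int_AJ_f$.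

A \emph{weight} is a nonnegative locally integrable function $w$ on $\mathbb{R}^n$; the value $+\infty$ is allowed on a null set. It is \emph{comparable to a quasiconformal Jacobian} if there are a quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$ and a constant $C$ with $C^{-1}w\le J_f\le Cw$ almost everywhere. For a compact set $E$ we say that \emph{$w\to\infty$ at $E$} if $w(x)\to\infty$ as $\operatorname{dist}(x,E)\to0$. If the points of $E$ are included in this limit, then $w=\infty$ on $E$, and integrability forces $E$ to be null; for a null set $E$ the values of $w$ on $E$ play no role in comparability. The following question, from \cite{WP}, asks whether comparability to a Jacobian restricts the set on which $w$ blows up any further.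

\medskip
\noindent\textbf{Question.} \emph{Is there a compact null set $E\subset\mathbb{R}^n$ such that no weight $w$ with $w\to\infty$ at $E$ is comparable to a quasiconformal Jacobian?}
\medskip

The first evidence points toward a negative answer. A point does not have the property. The map $f(x)=|x|^{-1/2}x$ stretches by $\frac12|x|^{-1/2}$ in the radial direction and by $|x|^{-1/2}$ in the others, and its inverse $g(y)=|y|y$ stretches by $2|y|$ and $|y|$. So $|Df|^n=|x|^{-n/2}=2J_f$ and $|Dg|^n=2^{n-1}J_g$, the map is $2^{n-1}$-quasiconformal, and $J_f=\frac12|x|^{-n/2}\to\infty$ at $E=\{0\}$. The simplest property of Jacobians as measures gives no obstruction either: a quasiconformal Jacobian is a doubling weight (Section~\ref{sec:facts}), but every compact null set carries a doubling weight, even a Muckenhoupt $A_1$ weight, that blows up on it (Section~\ref{sec:cons}). On the real line such a weight can simply be integrated, and so every compact null set of $\mathbb{R}$ is a blow-up set for the derivative of a map that distorts adjacent intervals boundedly (Remark~\ref{rem:line}).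 Nevertheless, the answer is affirmative in every dimension $n\ge2$.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $E\subset\mathbb{R}^n$ be the set constructed in Section~\ref{sec:set}. Then $E$ is compact and null, and no weight $w$ with $w\to\infty$ at $E$ is comparable to the Jacobian of a quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$. Even the one-sided inequality $w\le CJ_f$ almost everywhere is impossible.
\end{theorem}

The obstruction comes from lengths rather than volumes. Where $J_f$ is large, $g=f^{-1}$ must contract \emph{every} segment strongly, and $E$ is built so that one can always travel near $E$ almost as efficiently as along a straight line. Section~\ref{sec:set} constructs $E$ and states a local, quantitative theorem that implies Theorem~\ref{thm:main}. Section~\ref{sec:idea} presents the mechanism, Section~\ref{sec:stage} carries out one stage of it, and Section~\ref{sec:iter} iterates.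

\section{Facts about quasiconformal maps}\label{sec:facts}

We write $B(x,r)$ for the open ball and $\omega_k$ for the volume of the unit ball of $\mathbb{R}^k$. Let $f:\Omega\to\Omega'$ be $K$-quasiconformal and $g=f^{-1}$. The definition is symmetric, so each fact below holds for both maps. Facts (A) and (B) are in \cite{Vai}; fact (C) is \cite[Theorems 11.14 and 11.3]{Hei}.

\begin{enumerate}
\item[(A)] \emph{Change of variables.} The map $f$ is differentiable almost everywhere, maps null sets to null sets, satisfies $|f(A)|=\int_AJ_f$ for Borel sets $A\subset\Omega$, and $J_g(f(x))J_f(x)=1$ for almost every $x$.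
\item[(B)] \emph{Absolute continuity on lines.} Let $e$ be a unit vector. For almost every line parallel to $e$, the map $g$ is absolutely continuous on each compact segment of the line contained in $\Omega'$, and its derivative along the line equals $\partial_eg$ almost everywhere on the line; moreover $|\partial_eg|\le|Dg|$. (For coordinate directions this is the ACL property; it holds for every $e$ because continuity and membership in $W^{1,n}_{\mathrm{loc}}$ are invariant under rotations of coordinates.)
\item[(C)] \emph{Quasisymmetry.} If $B(c,2\rho)\subset\Omega$, then $f$ is $\eta$-quasisymmetric on $B(c,\rho)$: for $a,b,x\in B(c,\rho)$ and $u\ge0$,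
\[
|a-x|\le u|b-x|\ \Longrightarrow\ |f(a)-f(x)|\le\eta(u)|f(b)-f(x)|,
\]
where $\eta(u)=C_0\max(u^{\alpha},u^{1/\alpha})$ and $C_0\ge1$, $\alpha\in(0,1]$ depend only on $n$ and $K$.
\end{enumerate}

The inverse of an $\eta$-quasisymmetric map is $\eta'$-quasisymmetric with
\[
\eta'(u)=\frac1{\eta^{-1}(1/u)}=\max\bigl((C_0u)^{1/\alpha},(C_0u)^{\alpha}\bigr)\le C_0^{1/\alpha}\max(u^{\alpha},u^{1/\alpha}).
\]
We replace $C_0$ by $C_0^{1/\alpha}$, so that \emph{the same $\eta$ serves $f|_{B(c,\rho)}$ and its inverse}.

Two consequences will be used repeatedly.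

\begin{lemma}[Inscribed balls]\label{lem:inball}
Let $U$ be a bounded open set with $\overline U\subset\Omega$, let $x\in U$, and let $\mu=\operatorname{dist}(f(x),f(\partial U))$. Then $B(f(x),\mu)\subset f(U)$.
\end{lemma}

\begin{proof}
The set $f(U)$ is open and $f(\overline U)$ is compact, so $\partial f(U)\subset f(\partial U)$. The ball $B(f(x),\mu)$ is connected, meets $f(U)$, and misses $\partial f(U)$.
\end{proof}

For example, let $\Omega=\mathbb{R}^n$, $U=B(x,r)$, and let $z\in\partial U$ satisfy $|f(z)-f(x)|=\mu$. By (C), $f(B(x,2r))\subset\overline B(f(x),\eta(2)\mu)$, and therefore $\int_{B(x,2r)}J_f\le\eta(2)^n\int_{B(x,r)}J_f$. This is the doubling property mentioned in Section~\ref{sec:intro}.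

\begin{lemma}[Large Jacobian, contracting inverse]\label{lem:lip}
Let $U\subset\Omega$ be open and $J_f\ge M>0$ almost everywhere on $U$. If $p$ and $q$ lie in a ball $B'\subset f(U)$, then $|g(p)-g(q)|\le(K/M)^{1/n}|p-q|$.
\end{lemma}

\begin{proof}
By (A), $J_g(f(x))\le1/M$ for $x\in U$ outside a null set, whose image is again null. Hence $|Dg|^n\le KJ_g\le K/M$ almost everywhere on $B'$. Let $e=(q-p)/|q-p|$. For small $v\perp e$ the segment $[p+v,q+v]$ lies in $B'$, and for almost every such $v$, fact (B) and Fubini's theorem give $|g(p+v)-g(q+v)|\le\int_{[p+v,q+v]}|\partial_eg|\le(K/M)^{1/n}|p-q|$. Let $v\to0$ through such values.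
\end{proof}

\section{The set $E$ and the quantitative theorem}\label{sec:set}

Let $m_1,m_2,\dots$ be odd integers, $m_j\ge9$, such that $\varepsilon_j=1/m_j$ satisfies
\begin{equation}\label{eq:eps}
\sum_j\varepsilon_j^{\,n}=\infty,\qquad\sum_j\varepsilon_j^{\,n+1}<\infty .
\end{equation}
For instance $m_j=2\lceil j^{1/n}\rceil+7$ works, since then $\varepsilon_j^n$ is comparable to $1/j$ and $\varepsilon_j^{n+1}$ to $j^{-1-1/n}$. Define three sequences of scales by $D_1=1$ and
\[
d_j=\varepsilon_jD_j,\qquad s_{j+1}=2^{-(j+1)^2}d_j,\qquad D_{j+1}=2^{-(j+1)^2}s_{j+1}\qquad(j\ge1).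
\]
Here $D_j$ is the side of the cells of stage $j$ and $d_j$ is the side of their holes. The number $s_j$ lies far below the holes of stage $j-1$ and far above the cells of stage $j$; it is the distance at which the proof measures the distortion of $f$.

A \emph{grid cube of mesh $D$} is a cube $D(k+[0,1]^n)$ with $k\in\mathbb{Z}^n$. Let $E_1=[0,1]^n$. Suppose that $E_j$ is a finite union of grid cubes of mesh $D_j$, and call the grid cubes of mesh $D_j$ contained in $E_j$ the \emph{$j$-cells}. For a $j$-cell $Q$ with center $c_Q$, its \emph{hole} $H_Q$ is the open concentric cube of side $d_j$. Put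
\[
E_{j+1}=E_j\setminus\bigcup_{Q\ j\text{-cell}}H_Q .
\]
The numbers $d_j=4^{(j+1)^2}D_{j+1}$, $D_j=m_jd_j$ and, because $m_j$ is odd, $(D_j-d_j)/2=d_j(m_j-1)/2$ are integer multiples of $D_{j+1}$. So the faces of $Q$ and of $H_Q$ lie in hyperplanes of the grid of mesh $D_{j+1}$, and $E_{j+1}$ is a finite union of grid cubes of mesh $D_{j+1}$. Let
\[
E=\bigcap_{j\ge1}E_j .
\]
It is a nonempty compact set. Since $|E_{j+1}|=(1-\varepsilon_j^n)|E_j|$, we have $|E|=\prod_j(1-\varepsilon_j^n)=0$ by the first condition in \eqref{eq:eps}. This is the only use of that condition.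

\begin{theorem}\label{thm:local}
For every $K\ge1$ there are $j_0$ and $C$, depending only on $n$, $K$ and the sequence $(\varepsilon_j)$, with the following property. If $j\ge j_0$, $Q$ is a $j$-cell, and $f$ is $K$-quasiconformal on a domain containing $B(c_Q,2\sqrt n\,D_j)$, then for every $\delta>0$
\[
\operatorname*{ess\,inf}_{\{y\in Q\,:\ \operatorname{dist}(y,E)<\delta\}}J_f\ \le\ C\,\frac{|f(Q)|}{|Q|}.
\]
\end{theorem}

The quotient $|f(Q)|/|Q|$ is the average of $J_f$ over $Q$. The theorem says that, however close to $E$ one looks, $J_f$ cannot everywhere exceed a fixed multiple of this average.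

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
Let $f:\mathbb{R}^n\to\mathbb{R}^n$ be $K$-quasiconformal, $w\le C'J_f$ almost everywhere, and $w\to\infty$ at $E$. For every $M$ there is $\delta>0$ such that $w\ge C'M$, hence $J_f\ge M$, almost everywhere on $\{y:\operatorname{dist}(y,E)<\delta\}$. Fix one $j_0$-cell $Q$. Theorem~\ref{thm:local} gives $M\le C|f(Q)|/|Q|$ for every $M$, while the right side is finite and independent of $M$.
\end{proof}

For a cube $H$, open or closed, and $a>0$, let $aH$ be the \emph{closed} concentric cube whose side is $a$ times that of $H$. Let $Q$ be a $j$-cell. Since $d_j\le D_j/9$,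
\begin{equation}\label{eq:cubes}
2H_Q\subset\operatorname{int}\tfrac12Q,\qquad 3H_Q\subset\operatorname{int}Q .
\end{equation}
A point outside $2H_Q$ has distance more than $d_j/2$ from $H_Q$, and a point within $d_j/2$ of $2H_Q$ lies in $3H_Q$.

\section{Chains and detours}\label{sec:idea}

For $x\ne y$ in the domain of $f$, the \emph{stretch} of the pair $(x,y)$ is
\[
\lambda(x,y)=\frac{|x-y|}{|f(x)-f(y)|},
\]
the factor by which $g$ changes the distance between $p=f(x)$ and $q=f(y)$. By Lemma~\ref{lem:lip}, if $J_f\ge M$ on a suitable ball around $x$, then $\lambda(x,y)\le(K/M)^{1/n}$. So it suffices to find pairs at the scales $s_j\to0$, with $x$ well inside $E_j$, whose stretches stay bounded below. We find them inductively, passing from scale $s_j$ to scale $s_{j+1}$ with a loss factor $1-\kappa_j$, where $\sum\kappa_j<\infty$.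

\subsection*{Passing to a smaller scale}
A segment cannot be stretched more than the most stretched of its pieces. To obtain pieces of a prescribed size in the \emph{domain}, we cut a path in the image at the moments when its $g$-image has advanced by a fixed distance.

\begin{lemma}[Chains]\label{lem:chain}
Let $\gamma:[0,1]\to\Omega'$ be a path from $a$ to $b$ and let $s>0$. There are $N\ge0$ and $0=u_0<u_1<\dots<u_N\le1$ such that the points $x_i=g(\gamma(u_i))$ and the arcs $\gamma_i=\gamma|_{[u_i,u_{i+1}]}$, $0\le i<N$, satisfy
\[
|x_{i+1}-x_i|=s,\qquad |g-x_i|\le s\ \text{ on }\gamma_i,\qquad |g(a)-g(b)|\le(N+1)s .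
\]
\end{lemma}

\begin{proof}
Given $u_i$, let $u_{i+1}$ be the smallest $u>u_i$ with $|g(\gamma(u))-x_i|=s$, as long as there is one. By uniform continuity of $g\circ\gamma$ the differences $u_{i+1}-u_i$ are bounded below, so the process stops at some $u_N$. By the intermediate value theorem, $|g\circ\gamma-x_i|\le s$ on $[u_i,u_{i+1}]$ and $|g(b)-x_N|<s$. The triangle inequality gives the last bound.
\end{proof}

We call $x_0,\dots,x_N$ the \emph{$s$-chain along $\gamma$}. Let $|x-y|=s_j$, $\ell=|p-q|$, $\lambda=s_j/\ell$, and let $\gamma$ be a path from $p$ to $q$ of length $(1+\beta)\ell$. If all steps $(x_i,x_{i+1})$ of the $s_{j+1}$-chain had stretch less than $\lambda'$, then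
\[
s_j-s_{j+1}\le Ns_{j+1}\le\lambda'\sum_i|f(x_i)-f(x_{i+1})|\le\lambda'(1+\beta)\ell .
\]
So some step has stretch at least about $\lambda(1-s_{j+1}/s_j)/(1+\beta)$. With the straight segment, $\beta=0$ and the loss is negligible. The difficulty is that the good step may lie in a hole of stage $j$, where the induction leaves $E$. The path must avoid the images of the holes, and the price is $\beta$.

\subsection*{The price of avoiding a hole}
The smallest case already shows the two exponents in \eqref{eq:eps}.

\begin{example}\label{ex:square}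
Let $n=2$, let $f$ be the identity, and take the cell $Q=[-\frac12,\frac12]^2$ with hole $H=(-\frac\varepsilon2,\frac\varepsilon2)^2$, $\varepsilon\le\frac19$. The horizontal crossing of $Q$ at height $h$ meets $H$ exactly when $|h|<\varepsilon/2$; by symmetry take $0\le h<\varepsilon/2$.

\emph{Hugging the hole.} Go straight to $\partial H$, climb to the top side, follow it, and descend. The added length is $2(\frac\varepsilon2-h)$. Its average over all crossings, $-\frac12<h<\frac12$, is $\int_{-\varepsilon/2}^{\varepsilon/2}(\varepsilon-2|h|)\,dh=\varepsilon^2/2$. This is half the area of the hole, and these areas have a divergent sum over the stages.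

\emph{Bending gently.} Use the whole cell: go from $(-\frac12,h)$ to $(0,\varepsilon)$ to $(\frac12,h)$. The slopes are at most $2\varepsilon$ in absolute value, so over $[-\frac\varepsilon2,\frac\varepsilon2]$ the height is at least $\varepsilon-\varepsilon^2>\varepsilon/2$, and the path misses $H$. Its length is $\sqrt{1+4(\varepsilon-h)^2}\le1+2\varepsilon^2$. Only a fraction $\varepsilon$ of the crossings is changed, so the average added length is at most $2\varepsilon^3$.
\end{example}

In dimension $n$ a fraction $\varepsilon^{n-1}$ of the parallel lines meets the hole, and the same bend in one transverse coordinate adds at most $2\varepsilon^2$ to each; the average cost is at most $2\varepsilon^{n+1}$, while the hole removes the volume $\varepsilon^n$. Condition \eqref{eq:eps} lives in this gap. In the image we control balls rather than cubes, so we record the bend in the following form (Figure~\ref{fig:detour}). It is the place where $n\ge2$ is used.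

\begin{lemma}[Detours]\label{lem:detour}
Let $0<4t\le r$, and let $[a,b]$ be a chord of the ball $B(c,r)\subset\mathbb{R}^n$, with $|a-c|=|b-c|=r$, that meets $B(c,t)$. There is a path from $a$ to $b$ made of two segments that misses $B(c,t)$, has length at most $|a-b|+5t^2/r$, and, apart from its endpoints, lies in $B(c,r)$ and off the line through $a$ and $b$.
\end{lemma}

\begin{proof}
Choose a plane containing $c$ and the chord, and orthonormal coordinates in it with $c=0$, $a=(-u,h)$, $b=(u,h)$, $0\le h<t$. Then $u^2=r^2-h^2\ge\frac{15}{16}r^2$, so $u\ge\frac45r$. Join $a$ to $m=(0,2t)$ and $m$ to $b$. Since $|m|=2t\le r/2$, the path lies in the open ball apart from its endpoints, and since $2t>h$ it meets the line only at $a$ and $b$. The slopes are $\pm k$ with $k=(2t-h)/u\le(r/2)/(\frac45r)<1$, and a line through $(0,2t)$ of slope $\pm k$ has distance $2t/\sqrt{1+k^2}>t$ from the origin. The added length is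
\[
2\Bigl(\sqrt{u^2+(2t-h)^2}-u\Bigr)\le\frac{(2t-h)^2}{u}\le\frac{4t^2}{\frac45r}=\frac{5t^2}{r}.\qedhere
\]
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0) circle (2);
\filldraw[fill=gray!30] (0,0) circle (0.5);
\draw[dashed] (-1.984,0.25)--(1.984,0.25);
\draw[very thick] (-3.2,0.25)--(-1.984,0.25)--(0,1)--(1.984,0.25)--(3.2,0.25);
\fill (0,0) circle (1.2pt) node[below] {$c$};
\fill (-1.984,0.25) circle (1.5pt) node[above left] {$a$};
\fill (1.984,0.25) circle (1.5pt) node[above right] {$b$};
\fill (0,1) circle (1.5pt) node[above] {$m$};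
\node at (0.95,-0.55) {$B(c,t)$};
\node at (0,-1.55) {$B(c,r)$};
\end{tikzpicture}
\caption{A line meets the small ball $B(c,t)$. Inside the concentric ball $B(c,r)$, $r\ge4t$, the dashed chord is replaced by two segments through a point $m$ at distance $2t$ from $c$. The new path misses $B(c,t)$ and is longer by at most $5t^2/r$.}
\label{fig:detour}
\end{figure}

\subsection*{What changes for a general map}
Three things must be added to Example~\ref{ex:square}.

\emph{Averaging.} Nothing is known about how the images of the holes line up with the direction of $q-p$. We therefore use all the lines in a thin tube around $[p,q]$ and integrate; only the number of holes and their sizes enter. The tube must be thin, so that all lines start near $p$ and end near $q$, and yet much wider than the images of the cells.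

\emph{Room for the bend.} We need $f(H_Q)\subset B(f(c_Q),t)$ and $B(f(c_Q),r)\subset f(Q)$ with $t/r\le C\varepsilon_j$. Quasisymmetry alone gives only a ratio of order $\varepsilon_j^{\alpha}$, as the map $x\mapsto|x|^{\alpha-1}x$ shows, and for $m_j=2\lceil j^{1/n}\rceil+7$ the series $\sum\varepsilon_j^{\alpha(n+1)}$ diverges when $\alpha\le n/(n+1)$. The way out is to argue by contradiction. If all available pairs at scale $s_{j+1}$ have stretch less than $\lambda$, then $f$ expands by at least $1/\lambda$ away from the holes, and this yields $r$ of order $D_j/\lambda$. So there is room for every hole whose image has size at most $Cd_j/\lambda$.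

\emph{Big holes.} If the image of a hole is larger than that, then $g$ maps a large set onto a small one, and by H\"older's inequality the average of $|Dg|$ there is below $\lambda/2$. Lines may then run straight through: on average they make less progress per unit length there than the hypothesis allows elsewhere.

\section{One stage}\label{sec:stage}

Fix $K$, with $\eta$ and $\alpha$ as in (C), a ball $B$, and a map $f$ that is $K$-quasiconformal on a domain containing $B$, such that $f|_B$ and its inverse are $\eta$-quasisymmetric. Let $g=f^{-1}$. Fix $R=R(n,K)\ge1$ with $\eta(1/R)\le\frac13$.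

\begin{definition}
Let $j\ge2$. A pair $(x,y)$ is \emph{$j$-admissible} if $|x-y|=s_j$ and $B(x,2Rs_j)\subset B\cap\operatorname{int}E_j$. A \emph{successor} of $(x,y)$ is a $(j+1)$-admissible pair $(x',y')$ with $B(x',2Rs_{j+1})\subset B(x,2Rs_j)$.
\end{definition}

The factor $R$ guarantees that everything near the segment $[f(x),f(y)]$ comes from the part of the domain that has not yet been perforated.

\begin{lemma}\label{lem:3ell}
If $(x,y)$ is $j$-admissible and $\ell=|f(x)-f(y)|$, then $B(f(x),3\ell)\subset f(B(x,Rs_j))$.
\end{lemma}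

\begin{proof}
If $|z-x|=Rs_j$, then $z\in B$ and $|y-x|=R^{-1}|z-x|$, so $\ell\le\eta(1/R)|f(z)-f(x)|\le\frac13|f(z)-f(x)|$. Apply Lemma~\ref{lem:inball} to $U=B(x,Rs_j)$.
\end{proof}

\begin{proposition}\label{prop:stage}
There are $j_0\ge2$ and numbers $\kappa_j\in(0,\frac12]$, $j\ge j_0$, with $\sum\kappa_j<\infty$, depending only on $n$, $K$ and $(\varepsilon_j)$, such that for $j\ge j_0$ every $j$-admissible pair $(x,y)$ has a successor $(x',y')$ with $\lambda(x',y')\ge(1-\kappa_j)\lambda(x,y)$.
\end{proposition}

The proof occupies the rest of this section.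

\subsection*{Constants}
Put $L=\eta(\frac32\sqrt n)$ and
\[
C_1=6K^{1/n}\omega_n^{-1/n}L^{n-1},\qquad C_2=LC_1,\qquad C_3=5\cdot2^n\,\omega_{n-1}\omega_n^{-1}(5C_2)^{n+1}.
\]
For $j\ge2$ put
\[
\theta_j=2^{-j},\qquad\tau_j=(1+\eta(2R))\,\eta(2\sqrt n\,D_j/s_j),\qquad\sigma_j=\eta(\theta_j+\tau_j),
\]
\[
a_j=2\sigma_j+\frac{s_{j+1}}{s_j},\qquad b_j=C_3\varepsilon_j^{\,n+1}+2^n\frac{\tau_j}{\theta_j},\qquad\kappa_j=a_j+b_j .
\]
In units of the length of the tube, $\theta_j$ will be its radius and $\tau_j$ a bound for the diameters of the images of the cells; $\sigma_j$ measures the error at the two ends. On bounded intervals $\eta(u)\le Cu^\alpha$, and $D_j/s_j=2^{-j^2}$. Hence $\tau_j/\theta_j\le C2^{\,j-\alpha j^2}$, then $\theta_j+\tau_j\le C2^{-j}$ and $\sigma_j\le C2^{-\alpha j}$, and $s_{j+1}/s_j\le D_j/s_j=2^{-j^2}$. Together with the second condition in \eqref{eq:eps}, this gives $\sum\kappa_j<\infty$. The gaps $2^{-j^2}$ are chosen so that $2^{\,j-\alpha j^2}$ is summable for \emph{every} $\alpha>0$; this is what lets one set $E$ serve all $K$. Choose $j_0\ge2$ so that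 for all $j\ge j_0$
\begin{equation}\label{eq:j0}
(\sqrt n+1)D_j<s_j,\quad4Rs_{j+1}<d_j,\quad\tau_j\le\theta_j,\quad20C_2\varepsilon_j\le1,\quad\kappa_j\le\tfrac12 .
\end{equation}
This is possible because $D_j/s_j$, $s_{j+1}/d_j$, $\tau_j/\theta_j$, $\varepsilon_j$ and $\kappa_j$ tend to zero.

Fix $j\ge j_0$ and a $j$-admissible pair $(x,y)$. Drop the index $j$ from $D,d,\varepsilon,\theta,\tau,\sigma,a,b,\kappa$, and let
\[
p=f(x),\quad q=f(y),\quad\ell=|p-q|,\quad e=\frac{q-p}{\ell},\quad\lambda=\frac{s_j}\ell,\quad\lambda'=(1-\kappa)\lambda\in[\tfrac\lambda2,\lambda].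
\]
Suppose that the proposition fails for $(x,y)$:
\begin{equation}\label{eq:hyp}
s_{j+1}<\lambda'|f(x')-f(y')|\quad\text{for every successor }(x',y')\text{ of }(x,y).
\end{equation}
We derive a contradiction. A \emph{chain} always means an $s_{j+1}$-chain.

\subsection*{Step 1: the tube and the cells under it}
Let $\rho=\theta\ell$, $A=\omega_{n-1}\rho^{n-1}$, and
\[
T=\{p+ue+v:\ 0\le u\le\ell,\ v\perp e,\ |v|\le\rho\},\qquad|T|=A\ell .
\]
Since $T\subset B(p,3\ell)$, Lemma~\ref{lem:3ell} gives $g(T)\subset B(x,Rs_j)$. Let $\mathcal Q$ be the finite set of grid cubes of mesh $D$ that meet $g(T)$. They lie in $B(x,Rs_j+\sqrt nD)$, which is contained in $B(x,2Rs_j)\subset B\cap E_j$ by \eqref{eq:j0}; so they are $j$-cells.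

Their images are small. Let $z,z'\in Q\in\mathcal Q$. One of the points $x,y$, call it $z''$, satisfies $|z''-z|\ge s_j/2$, so that $|z'-z|\le\sqrt nD\le(2\sqrt nD/s_j)|z''-z|$. From $|z-x|\le2R|y-x|$ we get $|f(z)-p|\le\eta(2R)\ell$, hence $|f(z'')-f(z)|\le(1+\eta(2R))\ell$. Quasisymmetry at the base point $z$ now gives
\begin{equation}\label{eq:diam}
\operatorname{diam}f(Q)\le\tau\ell\qquad(Q\in\mathcal Q).
\end{equation}
Each $f(Q)$ meets $T$, so it lies in the cylinder
\[
T^+=\{p+ue+v:\ -\tau\ell\le u\le(1+\tau)\ell,\ v\perp e,\ |v|\le\rho+\tau\ell\}.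
\]
Its volume is $A\ell(1+\tau/\theta)^{n-1}(1+2\tau)\le A\ell(1+\tau/\theta)^n$, because $\theta\le\frac12$. As $\tau/\theta\le1$ and $(1+u)^n-1\le2^nu$ on $[0,1]$ by convexity,
\begin{equation}\label{eq:Tplus}
|T^+|\le2^nA\ell,\qquad|T^+\setminus T|\le2^n\frac\tau\theta A\ell .
\end{equation}

Next we identify the pairs to which \eqref{eq:hyp} applies. Call a point $x'$ \emph{safe} if it lies in a cell of $\mathcal Q$ and in no cube $2H_{Q'}$, where $Q'$ ranges over all $j$-cells. We claim:
\begin{equation}\label{eq:safe}
\text{if }x'\text{ is safe and }|x'-y'|=s_{j+1},\text{ then }s_{j+1}<\lambda'|f(x')-f(y')|.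
\end{equation}
Indeed $|x'-x|<Rs_j+\sqrt nD$ and $2Rs_{j+1}<d/2<D$, so $B(x',2Rs_{j+1})\subset B(x,2Rs_j)\subset B\cap E_j$ by \eqref{eq:j0}. The point $x'$ has distance more than $d/2$ from every hole of stage $j$, so the open ball $B(x',2Rs_{j+1})$ misses these holes and lies in $\operatorname{int}E_{j+1}$. Thus $(x',y')$ is a successor of $(x,y)$, and \eqref{eq:hyp} applies.

\subsection*{Step 2: the images of the cells are large}
For $Q\in\mathcal Q$ let $\hat c_Q=f(c_Q)$, and put $r=D/(5\lambda)$. We claim that
\begin{equation}\label{eq:room}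
B(\hat c_Q,r)\subset f(\operatorname{int}Q)\qquad(Q\in\mathcal Q).
\end{equation}
Let $r_0=\operatorname{dist}(\hat c_Q,f(\partial Q))=|\hat c_Q-f(z)|$ with $z\in\partial Q$. By Lemma~\ref{lem:inball}, $B(\hat c_Q,r_0)\subset f(\operatorname{int}Q)$, so it suffices to show $r_0\ge r$. The map $g$ takes the segment $[\hat c_Q,f(z)]$ to a path in $Q$ from $c_Q$ to $z$. Keep the part of the segment that starts at the last point mapped into $\frac12Q$. Its $g$-image lies in $Q\setminus\operatorname{int}\frac12Q$ and joins $\partial(\frac12Q)$ to $\partial Q$, so its endpoints are at least $D/4$ apart. By \eqref{eq:cubes} it misses $2H_Q$, and it misses $2H_{Q'}\subset\operatorname{int}Q'$ for $Q'\ne Q$. So all points of the chain along this subsegment are safe, and \eqref{eq:safe} summed over the $N$ steps gives $Ns_{j+1}\le\lambda'r_0$. By Lemma~\ref{lem:chain}, $D/4\le(N+1)s_{j+1}$, and $s_{j+1}<d/4\le D/36$ by \eqref{eq:j0}. Hence $\lambda'r_0\ge D/4-D/36>D/5$, and $r_0\ge D/(5\lambda')\ge r$.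

The balls $B(\hat c_Q,r)$, $Q\in\mathcal Q$, are therefore pairwise disjoint subsets of $T^+$, and $2r\le\tau\ell$ by \eqref{eq:diam}.

\subsection*{Step 3: big and small holes}
For $Q\in\mathcal Q$ let $\mu_Q=\min_{|z-c_Q|=d}|f(z)-\hat c_Q|$. This number measures the image of the hole up to constants. Indeed, $B(c_Q,d)\subset2H_Q$, and every point of $3H_Q$ is within $\frac32\sqrt n\,d$ of $c_Q$, so Lemma~\ref{lem:inball} and quasisymmetry give
\begin{equation}\label{eq:mu}
B(\hat c_Q,\mu_Q)\subset f(2H_Q)\subset f(3H_Q)\subset\overline B(\hat c_Q,L\mu_Q).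
\end{equation}
Call $Q$ \emph{big} if $\mu_Q\ge C_1d/\lambda$ and \emph{small} otherwise.

If $Q$ is small, then $L\mu_Q<C_2d/\lambda$, so by \eqref{eq:mu} and \eqref{eq:j0}
\begin{equation}\label{eq:small}
f(2H_Q)\subset B(\hat c_Q,t),\qquad t=\frac{C_2d}\lambda,\qquad\frac tr=5C_2\varepsilon\le\frac14 .
\end{equation}
If $Q$ is big, note that $\int_{f(3H_Q)}|Dg|^n\le K\int_{f(3H_Q)}J_g=K(3d)^n$ by (A). H\"older's inequality and \eqref{eq:mu} give
\[
\int_{f(3H_Q)}|\partial_eg|\le3K^{1/n}d\,(\omega_nL^n\mu_Q^n)^{1-1/n}=\frac{C_1d}{2\mu_Q}\,\omega_n\mu_Q^n\le\frac\lambda2\,\omega_n\mu_Q^n ,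
\]
where the equality is the definition of $C_1$. Since $\omega_n\mu_Q^n\le|f(2H_Q)|$ and $\lambda/2\le\lambda'$,
\begin{equation}\label{eq:big}
\int_{f(3H_Q)}|\partial_eg|\le\lambda'|f(2H_Q)|\qquad(Q\text{ big}).
\end{equation}
It matters that the integral is over $f(3H_Q)$ and the volume is that of $f(2H_Q)$. A step of a chain that touches $2H_Q$ may stick out of it, but it stays in $3H_Q$.

\subsection*{Step 4: the detoured lines}
Let $\Delta=\{v\perp e:|v|<\rho\}$, a disk of $(n-1)$-dimensional measure $A$, and let $S_v=[p+v,q+v]\subset T$ for $v\in\Delta$. By a \emph{small ball} we mean a ball $B(\hat c_Q,r)$ with $Q\in\mathcal Q$ small.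

A detour needs a full chord, so we first trim the ends of $S_v$. If $p+v$ lies in a small ball, let $a_v$ be the point where the ray from $p+v$ in the direction $e$ leaves that ball; otherwise let $a_v=p+v$. Define $b_v$ in the same way from $q+v$ with the direction $-e$. Each end moves by at most $2r\le\tau\ell\le\ell/4$, so $a_v$ precedes $b_v$ on $S_v$. Also $|a_v-p|\le(\theta+\tau)|q-p|$ and $|b_v-q|\le(\theta+\tau)|p-q|$, so quasisymmetry of $g$ on $f(B)$ gives $|g(a_v)-x|\le\sigma s_j$ and $|g(b_v)-y|\le\sigma s_j$. Hence
\begin{equation}\label{eq:ends}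
|g(a_v)-g(b_v)|\ge(1-2\sigma)s_j .
\end{equation}
The small balls are open and disjoint, so the closure of one misses all the others. Therefore neither $a_v$ nor $b_v$ lies in a small ball, and $[a_v,b_v]$ meets each small ball in a full chord or not at all. Whenever such a chord meets $B(\hat c_Q,t)$, replace it by the detour of Lemma~\ref{lem:detour}, which applies by \eqref{eq:small}. The result is a simple polygonal path $\gamma_v$ from $a_v$ to $b_v$. Put
\[
F=\bigcup_{Q\ \mathrm{big}}f(2H_Q),\qquad V(v)=\mathcal H^1(S_v\cap F),
\]
\[
X(v)=\frac{5t^2}r\,\#\{Q\in\mathcal Q\text{ small}:\ S_v\cap B(\hat c_Q,t)\ne\emptyset\},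
\]
where $\mathcal H^1$ is length. The path has the following properties.
\begin{enumerate}
\item[(i)] \emph{$\gamma_v$ misses $f(2H_Q)$ for every small $Q$.} Inside $B(\hat c_Q,r)$ the path is empty, or a chord missing $B(\hat c_Q,t)$, or the detour; and $f(2H_Q)\subset B(\hat c_Q,t)$.
\item[(ii)] \emph{A point that lies on exactly one of $\gamma_v$ and $S_v$ lies in $f(\operatorname{int}Q)$ for a small $Q$.} The trimmed ends, the replaced open chords and the detours without their endpoints all lie in small balls; use \eqref{eq:room}.
\item[(iii)] \emph{$\operatorname{length}(\gamma_v)\le\ell+X(v)$}, by Lemma~\ref{lem:detour}.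
\end{enumerate}
From (ii) we draw three conclusions. First, $g(\gamma_v)\subset\bigcup_{Q\in\mathcal Q}Q$, since $S_v\subset T$. Second, if $Q$ is big, then $\gamma_v\cap f(Q)\subset S_v$, since $Q$ misses the interiors of the other cells. Third, for the same reason $\gamma_v\cap F=S_v\cap F$, so the length of $\gamma_v$ inside $F$ is exactly $V(v)$.

\subsection*{Step 5: counting the steps of the chain}
Let $v\in\Delta$ be such that $g$ is absolutely continuous on $S_v$ with derivative $\partial_eg$; by (B) this holds for almost every $v$. Take the chain $x_0,\dots,x_N$ along $\gamma_v$, with arcs $\gamma_i$. By Lemma~\ref{lem:chain} and \eqref{eq:ends},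
\begin{equation}\label{eq:N}
(1-2\sigma)s_j-s_{j+1}\le Ns_{j+1}.
\end{equation}
We bound $N$ from above. Call the index $i<N$ \emph{inner} if $g(\gamma_i)\subset3H_Q$ for some big $Q$, and \emph{outer} otherwise, and let $N_{\mathrm{in}}$ and $N_{\mathrm{out}}$ be the numbers of such indices.

\emph{Inner indices.} Here \eqref{eq:hyp} is not available, and we use absolute continuity instead. The arc $\gamma_i$ lies in $f(Q)$ with $Q$ big, hence in $S_v$, so it is a subsegment of $S_v\cap f(3H_Q)$ and $s_{j+1}=|x_{i+1}-x_i|\le\int_{\gamma_i}|\partial_eg|$. The arcs do not overlap, so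
\[
N_{\mathrm{in}}\,s_{j+1}\le I(v):=\sum_{Q\ \mathrm{big}}\int_{S_v\cap f(3H_Q)}|\partial_eg|\,d\mathcal H^1 .
\]

\emph{Outer indices.} The arc $\gamma_i$ misses $F$. For if some point of $g(\gamma_i)$ were in $2H_Q$ with $Q$ big, then all of $g(\gamma_i)$, having diameter at most $2s_{j+1}<d/2$, would lie in $3H_Q$, and $i$ would be inner. Moreover $x_i$ is safe. It lies in some $Q_i\in\mathcal Q$. If $x_i\in2H_{Q'}\subset\operatorname{int}Q'$ for a $j$-cell $Q'$, then $Q'=Q_i\in\mathcal Q$; but $Q'$ is not small by (i), and not big because $\gamma_i$ misses $F$. So \eqref{eq:safe} gives $s_{j+1}<\lambda'\operatorname{length}(\gamma_i)$. The outer arcs do not overlap and lie in the part of $\gamma_v$ outside $F$, hence by (iii)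
\[
N_{\mathrm{out}}\,s_{j+1}\le\lambda'\bigl(\operatorname{length}(\gamma_v)-V(v)\bigr)\le\lambda'\bigl(\ell+X(v)-V(v)\bigr).
\]
Combining with \eqref{eq:N}, for almost every $v\in\Delta$,
\begin{equation}\label{eq:line}
(1-2\sigma)s_j-s_{j+1}\le\lambda'\bigl(\ell+X(v)-V(v)\bigr)+I(v).
\end{equation}

\subsection*{Step 6: integration over the tube}
On a single line neither $X(v)$ nor $I(v)-\lambda'V(v)$ is under control, but their integrals are. The function $X$ is a finite linear combination of indicator functions of open sets; $V$ and $I$ are measurable by Fubini's theorem, because $F$ and the sets $f(3H_Q)$ are compact and $\partial_eg\in L^n_{\mathrm{loc}}$.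

\emph{The detours.} The set of $v$ for which $S_v$ meets a given ball of radius $t$ has measure at most $\omega_{n-1}t^{n-1}$. The small balls are disjoint and lie in $T^+$, so by \eqref{eq:Tplus} there are at most $2^nA\ell/(\omega_nr^n)$ of them. By \eqref{eq:small},
\[
\int_\Delta X\le\frac{5t^2}r\cdot\omega_{n-1}t^{n-1}\cdot\frac{2^nA\ell}{\omega_nr^n}=\frac{5\cdot2^n\omega_{n-1}}{\omega_n}\Bigl(\frac tr\Bigr)^{n+1}A\ell=C_3\varepsilon^{n+1}A\ell .
\]

\emph{The big holes.} By Fubini's theorem $\int_\Delta V=|T\cap F|$. The sets $f(2H_Q)$, $Q$ big, are disjoint with union $F\subset T^+$, so \eqref{eq:big} and \eqref{eq:Tplus} give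
\[
\int_\Delta I\le\sum_{Q\ \mathrm{big}}\int_{f(3H_Q)}|\partial_eg|\le\lambda'|F|\le\lambda'\Bigl(|T\cap F|+2^n\frac\tau\theta A\ell\Bigr).
\]

Integrate \eqref{eq:line} over $\Delta$. The terms $\lambda'|T\cap F|$ cancel, and we obtain $A\bigl((1-2\sigma)s_j-s_{j+1}\bigr)\le\lambda'A\ell(1+b)$. Divide by $As_j=\lambda A\ell$ and recall that $\lambda'=(1-\kappa)\lambda$ with $\kappa=a+b$:
\[
1-a\le(1-\kappa)(1+b)=1-a-\kappa b<1-a .
\]
This contradiction shows that \eqref{eq:hyp} is false, and Proposition~\ref{prop:stage} is proved.

\section{Iteration}\label{sec:iter}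

The nested balls supplied by Proposition~\ref{prop:stage} shrink to a point of $E$. We state the outcome in a form that gives both Theorem~\ref{thm:local} and Corollary~\ref{cor:dense}. Let $j_0$ and $\kappa_i$ be as in Proposition~\ref{prop:stage}, and let $c=\prod_{i\ge j_0}(1-\kappa_i)$, which is positive because $\kappa_i\le\frac12$ and $\sum\kappa_i<\infty$.

\begin{proposition}\label{prop:point}
Let $j\ge j_0$, let $Q$ be a $j$-cell, and let $f$ be $K$-quasiconformal on a domain containing $B(c_Q,2\sqrt n\,D_j)$. There is a point $x_*\in E\cap Q$ such that for every $\delta>0$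
\[
\operatorname*{ess\,inf}_{Q\cap B(x_*,\delta)}J_f\le C\,\frac{|f(Q)|}{|Q|},\qquad C=\frac{18^nK}{\omega_nc^n}.
\]
\end{proposition}

\begin{proof}
Write $D=D_j$, $s=s_{j+1}$, and let $B=B(c_Q,\sqrt nD)\supset Q$. By (C), $f|_B$ and its inverse are $\eta$-quasisymmetric, so Section~\ref{sec:stage} applies.

\emph{The starting pair.} We need one admissible pair whose stretch is bounded below in terms of the average of $J_f$, and we find it by the pigeonhole principle. Let $P$ be a cube of side $(D-d_j)/2\ge\frac49D$ in a corner of $Q$. It misses all holes of stage $j$, so $P\subset Q\cap E_{j+1}$. The cube $\frac12P$ has side at least $\frac29D$ and distance at least $\frac19D$ from $\partial P$, and $2Rs<d_j\le\frac19D$ by \eqref{eq:j0}. In particular $D/(9s)\ge1$, and $\frac12P$ contains at least $\lfloor D/(9s)\rfloor^n\ge(D/(18s))^n$ disjoint balls of radius $s$, inscribed in nonoverlapping cubes of side $2s$. Their images are disjoint subsets of $f(Q)$, so one of the balls, $B(x,s)$, satisfies $|f(B(x,s))|\le(18s/D)^n|f(Q)|$. Its center satisfies $B(x,2Rs)\subset\operatorname{int}P\subset Q\cap B\cap\operatorname{int}E_{j+1}$.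 Choose $y$ on the sphere $|y-x|=s$ so that $\mu=|f(y)-f(x)|$ is minimal. Then $(x_{j+1},y_{j+1}):=(x,y)$ is $(j+1)$-admissible, and $\omega_n\mu^n\le|f(B(x,s))|$ by Lemma~\ref{lem:inball}. Its stretch $\lambda_{j+1}=s/\mu$ satisfies
\begin{equation}\label{eq:start}
\lambda_{j+1}^{-n}=\frac{\mu^n}{s^n}\le\frac{18^n}{\omega_n}\,\frac{|f(Q)|}{|Q|}.
\end{equation}

\emph{The limit point.} Proposition~\ref{prop:stage} gives $i$-admissible pairs $(x_i,y_i)$, $i\ge j+1$, each a successor of the previous one, with stretches $\lambda_i\ge c\lambda_{j+1}$. The balls $B_i=B(x_i,2Rs_i)$ are nested subsets of $Q$ with radii tending to zero, so $x_i$ converges to a point $x_*\in\bigcap_i\overline{B_i}\subset Q$. Since $B_i\subset E_i$ and $E_i$ is closed, $x_*\in E$.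

\emph{The bound.} Let $\delta>0$ and suppose that $J_f\ge M>0$ almost everywhere on $Q\cap B(x_*,\delta)$. Choose $i$ with $4Rs_i<\delta$; then $B_i\subset Q\cap B(x_*,\delta)$. By Lemma~\ref{lem:3ell}, $f(B_i)$ contains a ball that contains both $f(x_i)$ and $f(y_i)$, so Lemma~\ref{lem:lip} gives $\lambda_i\le(K/M)^{1/n}$. Thus $M\le K\lambda_i^{-n}\le Kc^{-n}\lambda_{j+1}^{-n}$, and \eqref{eq:start} finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
The set $\{y\in Q:\operatorname{dist}(y,E)<\delta\}$ contains $Q\cap B(x_*,\delta)$, and an essential infimum can only decrease when the set is enlarged.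
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}.

\section{Localization and $A_1$ weights}\label{sec:cons}

For a measurable function $h$ defined near $x$, let $\operatorname{ess\,liminf}_{y\to x}h(y)=\lim_{\delta\to0}\operatorname{ess\,inf}_{B(x,\delta)}h$. The obstruction to blow-up is present in every part of $E$.

\begin{corollary}\label{cor:dense}
For every quasiconformal map $f$ on a domain $\Omega$, the set
\[
\{x\in E\cap\Omega:\ \operatorname*{ess\,liminf}_{y\to x}J_f(y)<\infty\}
\]
is dense in $E\cap\Omega$. In particular, if $x_0\in E$, $r>0$ and $f$ is quasiconformal on $B(x_0,r)$, then $J_f$ does not tend essentially to $\infty$ at $E\cap B(x_0,r)$.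
\end{corollary}

\begin{proof}
Let $f$ be $K$-quasiconformal, $x_0\in E$ and $B(x_0,r)\subset\Omega$. Choose $j\ge j_0$ with $3\sqrt nD_j<r$. Since $x_0\in E_j$, it lies in a $j$-cell $Q$, and $Q\subset B(c_Q,2\sqrt nD_j)\subset B(x_0,r)$. The point $x_*\in E\cap Q$ of Proposition~\ref{prop:point} lies in $B(x_0,r)$ and has $\operatorname{ess\,liminf}_{y\to x_*}J_f(y)\le C|f(Q)|/|Q|<\infty$.
\end{proof}

Let $\mathcal Mh(x)=\sup|B'|^{-1}\int_{B'}|h|$ be the Hardy--Littlewood maximal function, the supremum being over all balls $B'\ni x$. A weight $w$, not zero almost everywhere, is a \emph{Muckenhoupt $A_1$ weight} if $\mathcal Mw\le Cw$ almost everywhere. Then the average of $w$ over any ball is at most $C$ times its essential infimum there, so that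
\begin{equation}\label{eq:A1}
\int_{B'}w\le C\,\frac{|B'|}{|G|}\int_Gw\qquad\text{for every ball }B'\text{ and measurable }G\subset B',\ |G|>0 .
\end{equation}
In particular $A_1$ weights are doubling.

\begin{corollary}\label{cor:A1}
For every $n\ge2$ there is an $A_1$ weight $w$ on $\mathbb{R}^n$ with $w\to\infty$ at $E$. For no quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$ and constant $C$ is $w\le CJ_f$ almost everywhere; in particular $w$ is not comparable to any quasiconformal Jacobian.
\end{corollary}

\begin{proof}
Choose bounded open sets $U_k\supset E$ with $|U_k|\le4^{-k}$, and let $w=\sum_{k\ge1}w_k$ with $w_k=(\mathcal M\chi_{U_k})^{1/2}$. By the theorem of Coifman and Rochberg \cite{CR}, $\mathcal Mw_k\le C_nw_k$ almost everywhere, with $C_n$ depending only on $n$. The weak type bound $|\{\mathcal Mh>u\}|\le C_n'\|h\|_1/u$ gives Kolmogorov's inequality: for every ball $B'$,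
\[
\int_{B'}w_k\le\int_0^\infty\min\bigl(|B'|,\,C_n'|U_k|u^{-2}\bigr)\,du=2\bigl(C_n'|B'|\,|U_k|\bigr)^{1/2}\le2\bigl(C_n'|B'|\bigr)^{1/2}2^{-k}.
\]
Hence $w$ is locally integrable, and $\mathcal Mw\le\sum_k\mathcal Mw_k\le C_nw$ almost everywhere, so $w\in A_1$. Since $w_k=1$ on the open set $U_k$, we have $w\ge k$ on the open set $U_1\cap\dots\cap U_k\supset E$, which contains all points within some positive distance of the compact set $E$. Thus $w\to\infty$ at $E$, and Theorem~\ref{thm:main} applies.
\end{proof}

\begin{remark}\label{rem:line}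
The construction of $w$ uses only that $E$ is a nonempty compact null set, and it works in $\mathbb{R}$ as well. Given such a set $E\subset\mathbb{R}$, let $h(x)=\int_0^xw$. Then $h$ is continuous and strictly increasing, $h'=w$ almost everywhere, and \eqref{eq:A1} applied to $(x-u,x+u)$ and its two halves gives
\[
\frac1{2C}\le\frac{h(x+u)-h(x)}{h(x)-h(x-u)}\le2C\qquad(x\in\mathbb{R},\ u>0).
\]
So on the line every compact null set is a blow-up set for the derivative of a map with bounded distortion of adjacent intervals. There a path cannot go around a hole, and Lemma~\ref{lem:detour} has no counterpart.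
\end{remark}

\begin{thebibliography}{9}

\bibitem{CR}
Coifman and Rochberg, Proc. AMS \textbf{79} (1980).

\bibitem{Hei}
Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{Vai}
V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\bibitem{WP}
\emph{Weil-Petersson curves, $\beta$-numbers, and minimal surfaces} (English. English summary),
\texttt{https://commack.math.stonybrook.edu/\textasciitilde{}bishop/papers/Bishop\_MR\_1.pdf}

\end{thebibliography}
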